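# Covering the singular sets of maximal monotone maps by graphs of differences of convex functions

## 1. The points where $u(x)$ has interior

**Definition (monotone maps).** A possibly multivalued function $u:\mathbb R^n\to 2^{\mathbb R^n}$ is monotone if
$$\langle y_1-y_2,\,x_1-x_2\rangle\ge 0\qquad\text{whenever } y_1\in u(x_1),\ y_2\in u(x_2).$$
It is maximal monotone if its graph is not strictly contained in the graph of another monotone function. By Zorn's lemma every monotone graph lies in a maximal one. Put $\operatorname{Dm}u=\{x:u(x)\ne\varnothing\}$.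

Three examples to keep in mind.

On $\mathbb R$, let $u(x)=\operatorname{sgn}x$ for $x\neq 0$ and $u(0)=[-1,1]$. The jump of the sign function has been filled in by a vertical segment.

On $\mathbb R$ again, let $u(x)=\{0\}$ for $0<x<1$, $u(0)=(-\infty,0]$, $u(1)=[0,\infty)$, and $u(x)=\varnothing$ elsewhere. The domain need not be everything and the values need not be bounded.

On $\mathbb R^2$, let $u(x)=Jx$ with $J$ the rotation by $90^\circ$. Since $\langle J(x_1-x_2),x_1-x_2\rangle=0$, $u$ is monotone, but it is not a gradient. It is maximal, and the argument will be used again in Section 8. If $(x,y)$ can be added to the graph, then $\langle J(x+sw)-y,\,sw\rangle\ge0$ for every $w$ and every $s>0$. Divide by $s$ and let $s\to0$: $\langle Jx-y,w\rangle\ge0$ for all $w$, so $y=Jx$.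

For a maximal monotone $u$ each $u(x)$ is a closed convex set. For a nonempty convex set $K$ write $\operatorname{dir}K=\operatorname{span}(K-K)$, so that $\dim K=\dim\operatorname{dir}K$.

**Definition (singular sets).** For $k=1,\dots,n$,
$$\Sigma^k(u)=\{x\in\operatorname{Dm}u:\ \dim u(x)\ge k\}.$$
So $\Sigma^1(u)$ is the set of points where $u(x)$ has more than one element. It is $\{0\}$ in the first example, $\{0,1\}$ in the second, and empty in the third.

How large can $\Sigma^k(u)$ be, and how regular is it? For $k=n$ the answer takes a few lines.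

**Proposition 1 (codimension $n$).** If $u$ is maximal monotone on $\mathbb R^n$, then $\Sigma^n(u)$ is countable. Moreover there is a finite convex function $f$ on $\mathbb R^n$ such that $\dim\partial f(x)=n$ for every $x\in\Sigma^n(u)$.

*Proof.* A convex set of dimension $n$ in $\mathbb R^n$ has nonempty interior. Let $y$ be an interior point of both $u(x_1)$ and $u(x_2)$. For all small $w$ we have $y+w\in u(x_1)$ and $y\in u(x_2)$, so $\langle w,x_1-x_2\rangle\ge0$ for all small $w$, and $x_1=x_2$. Hence the interiors of the sets $u(x)$, $x\in\Sigma^n(u)$, are nonempty, open and pairwise disjoint, and there are at most countably many of them.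

Enumerate $\Sigma^n(u)=\{x_1,x_2,\dots\}$ and put
$$f(x)=\sum_i c_i|x-x_i|,\qquad c_i=\frac{2^{-i}}{1+|x_i|}.$$
Since $|x-x_i|\le(1+|x|)(1+|x_i|)$, the series converges locally uniformly and $f$ is finite and convex. The term $c_i|x-x_i|$ contributes $2c_i|v|$ to $f'(x_i;v)+f'(x_i;-v)$, where $f'(x;v)$ is the one-sided directional derivative. The rest of the sum is convex and contributes something nonnegative. So $f'(x_i;v)+f'(x_i;-v)>0$ for all $v\ne0$. By formula (1) below, $\partial f(x_i)$ has positive width in every direction, that is, $\dim \partial f(x_i)=n$. $\square$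

For $n=1$ this is the whole story. Note the second half of the statement: the thick points of $u$ are also thick points of the subdifferential of a single finite convex function, although $u$ itself may be no subdifferential at all.

What changes when $k<n$? The counting argument disappears. On $\mathbb R^2$ let $u(x)=\partial|x_1|+Jx$, where $\partial|x_1|$ denotes the subdifferential of the function $x\mapsto|x_1|$. Then $\Sigma^1(u)$ is the whole line $\{x_1=0\}$. The values there are segments with no interior, and disjointness of uncountably many segments is no contradiction. The singular set is now a hypersurface-like object, and the question becomes what kind of hypersurfaces are needed to cover it.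

## 2. (c-c)-surfaces and Zajíček's conjecture

**Definition ((c-c)-surface).** A (c-c)-surface of codimension $k$ is a subset of $\mathbb R^n$ which, in some orthogonal coordinates $\mathbb R^n=\mathbb R^{n-k}\times\mathbb R^k$, is the graph of a function $g:\mathbb R^{n-k}\to\mathbb R^k$ each of whose components is the difference of two (finite) convex functions. The choice of coordinates may differ from one surface to another.

For $k=n$ these are single points. For $n=2$, $k=1$, the graph of $g(s)=|s|-|s-1|$ is a (c-c)-surface, and so is the graph of any $g\in C^2(\mathbb R)$: write $g''=(g'')_+-(g'')_-$ and integrate twice. On the other hand $g(s)=s^2\sin(1/s)$, $g(0)=0$, is Lipschitz, because $|g'(s)|=|2s\sin(1/s)-\cos(1/s)|\le3$. It is not a difference of two convex functions: the derivative of such a difference, where it exists, is a difference of two nondecreasing functions and so has bounded variation on compact intervals, while $g'$ oscillates between values near $-1$ and $1$ infinitely often near $0$. So a (c-c)-graph is more regular than a Lipschitz graph.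

Zajíček's conjecture asserts that for every maximal monotone $u$ on $\mathbb R^n$ and every $k\in\{1,\dots,n\}$, the set $\Sigma^k(u)$ can be covered by countably many (c-c)-surfaces of codimension $k$. The problem is taken from "A geometrical approach to monotone functions in $\mathbb R^n$". The known facts are these: (i) by a result of Zajíček, $\Sigma^k(u)$ is covered by countably many Lipschitz graphs of codimension $k$; (ii) the conjecture holds for $n=2$, $k=1$; (iii) the conjecture holds when $u$ is the subdifferential of a convex function. Proposition 1 settles $k=n$. The aim of these notes is to prove the conjecture for every $n$ and every $k$. Of the three facts we use only (iii), for finite convex functions, and the next section proves it in that case.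

## 3. Subdifferentials, and the place where the potential is needed

For a finite convex $f$ on $\mathbb R^n$, recall $\partial f(x)=\{p: f(z)\ge f(x)+\langle p,z-x\rangle\ \forall z\}$, a nonempty compact convex set. Recall also the textbook formula $f'(x;v)=\max_{p\in\partial f(x)}\langle p,v\rangle$. It gives
$$f'(x;v)+f'(x;-v)=\max_{\partial f(x)}\langle\cdot,v\rangle-\min_{\partial f(x)}\langle\cdot,v\rangle\ \ge0. \tag{1}$$
The right side is the width of $\partial f(x)$ in the direction $v$. It vanishes exactly when $v\perp\operatorname{dir}\partial f(x)$. By a theorem of Rockafellar $\partial f$ is maximal monotone.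

**Proposition 2 (fact (iii) for finite $f$).** If $f:\mathbb R^n\to\mathbb R$ is convex, then $\Sigma^k(\partial f)$ is covered by countably many (c-c)-surfaces of codimension $k$.

*Proof.* Replacing $f$ by $f+\frac12|x|^2$ translates $\partial f(x)$ by $x$ and does not change dimensions. As $f$ has an affine minorant, we may assume that $f$ grows superlinearly.

Let $\dim\partial f(x)\ge k$. Put $k$ linearly independent vectors of $\operatorname{dir}\partial f(x)$ in an $n\times k$ matrix. Some $k\times k$ minor is nonzero, so there is a set $I$ of $k$ coordinates such that the coordinate projection $\pi_I$ maps $\operatorname{dir}\partial f(x)$ onto $\mathbb R^I\cong\mathbb R^k$. Then the convex set $\pi_I(\partial f(x))$ has interior in $\mathbb R^k$, and it contains affinely independent points $\alpha_0,\dots,\alpha_k$ with rational coordinates. There are countably many choices of $(I,\alpha_0,\dots,\alpha_k)$. It remains to show that the points $x$ belonging to one choice lie on one (c-c)-surface.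

Write $x=(x',x'')$, with $x''\in\mathbb R^k$ the coordinates in $I$. Choose $p_i\in\partial f(x)$ with $\pi_I p_i=\alpha_i$ and use the subgradient inequality only at points $z=(x',z'')$:
$$f(x',z'')-\langle\alpha_i,z''\rangle\ \ge\ f(x',x'')-\langle\alpha_i,x''\rangle .$$
So with $m_i(x'):=\inf_{z''}\big(f(x',z'')-\langle\alpha_i,z''\rangle\big)$ we have
$$m_i(x')=f(x',x'')-\langle\alpha_i,x''\rangle,\qquad i=0,\dots,k. \tag{2}$$
The function $m_i$ is finite by superlinear growth. It is convex, being the partial infimum of a jointly convex function. Subtracting the identities (2),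
$$\langle\alpha_i-\alpha_0,x''\rangle=m_0(x')-m_i(x'),\qquad i=1,\dots,k .$$
This is an invertible linear system for $x''$. Its solution $x''=g(x')$ has components that are linear combinations of the convex functions $m_i$, hence differences of convex functions on $\mathbb R^{n-k}$. $\square$

The sensible thing to try next is the same argument for general $u$. Take $k=1$. Each slice $t\mapsto u_n(x',t)$ is monotone in one variable, so (when $u$ is defined everywhere) it has a primitive $F(x',t)$ in $t$, and identities like (2) still locate the jump. What is lost is the sentence "partial infimum of a jointly convex function": $F(x',\cdot)$ is convex for each $x'$, but $F$ is not convex in $(x',t)$.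

Here is an example. On $\mathbb R^2$, with $c>0$, let $u(x,y)=(x,\,2y+\partial|y|)+c(-y,x)$, the sum of a subdifferential and a multiple of a rotation. The second component is $cx+2y+\partial|y|$, with primitive $F(x,y)=cxy+y^2+|y|$. Minimizing $by+|y|+y^2$ over $y$ gives $-\frac14\big((|b|-1)_+\big)^2$, so
$$m_\alpha(x)=\inf_y\,(F(x,y)-\alpha y)=-\tfrac14\big((|cx-\alpha|-1)_+\big)^2 ,$$
which is concave and not convex. One may add to $F$ any function of $x$ alone, and here a large multiple of $x^2$ repairs the convexity. But for a general $u$, nothing in the slices says which function to add. The argument stops at the joint convexity of the potential.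

## 4. Domination instead of a potential

Proposition 1 suggests the way around. We do not need $u$ to be a subdifferential. It suffices that some convex $f$ has $\partial f(x)$ at least as thick as $u(x)$, direction by direction.

**Theorem 3.** For every maximal monotone $u$ on $\mathbb R^n$ there is a finite convex function $f:\mathbb R^n\to\mathbb R$ with $\operatorname{dir}u(x)\subset\operatorname{dir}\partial f(x)$ for all $x\in\operatorname{Dm}u$. In particular $\Sigma^k(u)\subset\Sigma^k(\partial f)$ for all $k=1,\dots,n$ simultaneously.

**Corollary 4 (Zajíček's conjecture).** For every $n\ge1$, every $k\in\{1,\dots,n\}$ and every maximal monotone $u$ on $\mathbb R^n$, the set $\Sigma^k(u)$ is covered by countably many (c-c)-surfaces of codimension $k$.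

*Proof of Corollary 4 from Theorem 3.* $\Sigma^k(u)\subset\Sigma^k(\partial f)$; apply Proposition 2 to $f$. $\square$

The method also gives a quantitative version and a converse.

**Theorem 5 (quantitative domination).** For every maximal monotone $u$ on $\mathbb R^n$ and every $R\in\mathbb N$, $R\ge1$, there is a finite convex $\varphi$ on $\mathbb R^n$ with $|\varphi(x)-n|x|^2|\le162\,n^2R^2$ and
$$\varphi'(x_1;x_1-x_2)+\varphi'(x_2;x_2-x_1)\ \ge\ \langle y_1-y_2,x_1-x_2\rangle$$
whenever $y_i\in u(x_i)$, $|x_i|\le R$, $|y_i|\le R$.

**Theorem 6 (characterization).** For $A\subset\mathbb R^n$ and $1\le k\le n$ the following are equivalent: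
(a) $A\subset\Sigma^k(u)$ for some maximal monotone $u$;
(b) $A\subset\Sigma^k(\partial f)$ for some finite convex $f$ on $\mathbb R^n$;
(c) $A$ is covered by countably many (c-c)-surfaces of codimension $k$.

How can one find $f$? Suppose first that $u$ is smooth, with symmetrized gradient $e=\frac12(Du+Du^T)>0$. We want
$$\langle\nabla f(X)-\nabla f(Y),X-Y\rangle\ge c\,\langle u(X)-u(Y),X-Y\rangle,\qquad\text{for which}\quad D^2f(x)\ge c\,e(x)\ \text{ suffices,}$$
with $c$ and local bounds on $f$ that do not depend on the smoothness of $u$, so that we may pass to the limit. The cheap choice $f=\frac12\Lambda|x|^2$, with $\Lambda=\sup|Du|$, satisfies $D^2f\ge e$. But when smooth maps approximate a $u$ with a jump, $\Lambda\to\infty$. Normalizing to $f/\Lambda$ keeps $f$ bounded but sends $c$ to $0$.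

The condition $D^2f\ge c\,e$ is a lower bound for a matrix. A scalar equation can give an upper bound for a nonnegative matrix, since such a matrix is at most its trace times the identity. The Legendre transform exchanges the two kinds of bound. Let $h=f^*$ and $x=\nabla h(p)$, so that $D^2f(x)=D^2h(p)^{-1}$. With $E=e(\nabla h(p))$ the wish becomes $E^{1/2}\,D^2h(p)\,E^{1/2}\le\frac1c I$. If $h$ is convex, the matrix on the left is nonnegative, and it suffices that its trace is at most $\frac1c$:
$$\operatorname{tr}\big(e(\nabla h)D^2h\big)=\operatorname{div}\big(u(\nabla h)\big)\le\tfrac1c .$$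
So we look for a convex solution $h$ of the elliptic equation $\operatorname{div}\,u(\nabla h)=\text{const}$.

Two tests. For $n=1$ the equation $(u(h'))'=c_0$ integrates to $u(h'(p))=c_0p+c_1$. Then $f'=(h')^{-1}=(u-c_1)/c_0$, and the recipe returns the potential of $u$ itself, up to a factor and an affine term. If $u(x)=Mx$ is linear with symmetric part $e$, try $h=\frac12p^TSp$ with $S>0$: the equation says $\operatorname{tr}(eS)=c_0$. Both $S=\frac{c_0}n e^{-1}$ and $S=\frac{c_0}{\operatorname{tr}e}I$ solve it. They give $D^2f=\frac n{c_0}e$ and $D^2f=\frac{\operatorname{tr}e}{c_0}I$, and both are $\ge e/c_0$.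

To carry this out we need a setting with compactness, in which the equation is solvable, its solution is convex, and all bounds are universal. We take $u$ equal to a multiple of the identity plus a periodic map, and then reduce the general case to this one.

## 5. Limits of directional derivatives

The proof passes to the limit several times, so we record in which direction one-sided derivatives behave well.

**Lemma 7.** **(U)** If $f_j\to f$ pointwise, all finite and convex on $\mathbb R^n$, and $X_j\to X$, $d_j\to d$, then $\limsup_jf_j'(X_j;d_j)\le f'(X;d)$.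
**(C)** A sequence of convex functions that is uniformly bounded on each ball has a locally uniformly convergent subsequence.

*Proof.* (U) Pointwise convergence of finite convex functions is locally uniform. For every $s>0$,
$$f_j'(X_j;d_j)\le\frac{f_j(X_j+sd_j)-f_j(X_j)}s\ \longrightarrow\ \frac{f(X+sd)-f(X)}s ,$$
and letting $s\downarrow0$ gives the claim. (C) A convex function bounded by $M$ in absolute value on the ball of radius $r+1$ is $2M$-Lipschitz on the ball of radius $r$: extend a segment in the smaller ball by length $1$ and compare slopes. Now use Arzelà–Ascoli and a diagonal argument. $\square$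

Hence inequalities of the form $f'(X;X-Y)+f'(Y;Y-X)\ge\dots$ survive limits, even when $X$ and $Y$ move. The same statements hold for families indexed by a real parameter tending to $0$.

## 6. The elliptic equation for smooth periodic maps

**Proposition 8.** Let $L,a,\varepsilon>0$ and $u\in C^\infty(\mathbb R^n;\mathbb R^n)$, $u(x)=ax+N(x)$ with $N$ periodic with respect to $L\mathbb Z^n$, and $e(x):=\frac12(Du+Du^T)(x)\ge\varepsilon I$ for all $x$. Then there is a convex $f:\mathbb R^n\to\mathbb R$ with $|f(x)-\frac12|x|^2|\le nL^2$ and
$$f'(X;X-Y)+f'(Y;Y-X)\ \ge\ \frac1{na}\langle u(X)-u(Y),X-Y\rangle\qquad\forall X,Y\in\mathbb R^n. \tag{3}$$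

The constants depend on $n,L,a$ only. Neither $\varepsilon$ nor the Lipschitz constant enters.

*Proof.* Let $\Lambda=\sup|Du|<\infty$ (operator norm), $T=\mathbb R^n/L\mathbb Z^n$ and $\delta\in(0,1]$.

**Step 1: solving the equation.** We produce a periodic $\psi\in C^2$ such that $h(p)=\frac12|p|^2+\psi(p)$ satisfies
$$\operatorname{div}\big(u(\nabla h)\big)=\operatorname{tr}\big(e(\nabla h)D^2h\big)=\delta\psi. \tag{4}$$
The small term $\delta\psi$ makes the problem coercive here, and it supplies a strict inequality in Step 2. The first equality in (4) is the chain rule $\operatorname{div}(u(\nabla h))=\operatorname{tr}(Du(\nabla h)D^2h)$ together with the symmetry of $D^2h$.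

*Existence of a weak solution.* Put $\mathbf a(p,z)=az+N(p+z)=u(p+z)-ap$. It is periodic in $p$. In $z$ it is $\Lambda$-Lipschitz. Integrating $Du$ along the segment from $p+z'$ to $p+z$ gives
$$(\mathbf a(p,z)-\mathbf a(p,z'))\cdot(z-z')\ge\varepsilon|z-z'|^2 .$$
Also $\mathbf a(p,0)=N(p)$ is bounded. Hence the operator
$$\mathcal A:H^1(T)\to H^1(T)^*,\qquad \mathcal A\psi(\eta)=\int_T\mathbf a(p,\nabla\psi)\cdot\nabla\eta+\delta\psi\eta,$$
is well defined and Lipschitz, and it is strongly monotone with constant $\mu=\min(\varepsilon,\delta)$. Zarantonello's theorem says that a Lipschitz, strongly monotone map from a Hilbert space to its dual is bijective. (To see this, identify the dual with the space by Riesz and let $M$ be a Lipschitz constant. Then $\psi\mapsto\psi-t(\mathcal A\psi-F)$ changes squared distances by a factor at most $1-2t\mu+t^2M^2$, so it is a contraction for small $t>0$, and its fixed point solves $\mathcal A\psi=F$.) So there is $\psi\in H^1(T)$ with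
$$\int_T\mathbf a(p,\nabla\psi)\cdot\nabla\eta+\delta\psi\eta=na\int_T\eta\qquad\forall\eta\in H^1(T). \tag{5}$$
Since $u(\nabla h)=ap+\mathbf a(p,\nabla\psi)$ and $\operatorname{div}(ap)=na$, (5) is the weak form of $\operatorname{div}(u(\nabla h))=\delta\psi$.

*Regularity for $n=1$.* Here $\psi\in H^1\subset C^0$, and $u(p+\psi')$ has the continuous weak derivative $\delta\psi$, so it is $C^1$ after modification on a null set. Since $u'\ge\varepsilon$, $u$ is a smooth diffeomorphism of $\mathbb R$. Applying its inverse, $p+\psi'\in C^1$, that is, $\psi\in C^2$.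

*Regularity for $n\ge2$: second derivatives in $L^2$.* For $s\ne0$ put $\psi^s(p)=(\psi(p+se_k)-\psi(p))/s$. We have
$$\mathbf a(p+se_k,\nabla\psi(p+se_k))-\mathbf a(p,\nabla\psi(p))=u(p+se_k+\nabla\psi(p+se_k))-u(p+\nabla\psi(p))-a\,s\,e_k ,$$
and the difference of the two values of $u$ is $A^s(p)\,(se_k+\nabla\psi(p+se_k)-\nabla\psi(p))$ with
$$A^s(p)=\int_0^1Du\big(\theta(p+se_k+\nabla\psi(p+se_k))+(1-\theta)(p+\nabla\psi(p))\big)\,d\theta .$$
Subtract (5) from its translate by $se_k$ and divide by $s$. The constant vector $ae_k$ integrates to zero against $\nabla\eta$, and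
$$\int_TA^s(e_k+\nabla\psi^s)\cdot\nabla\eta+\delta\psi^s\eta=0. \tag{6}$$
Here $|A^s|\le\Lambda$, and the symmetric part of $A^s$ is $\ge\varepsilon I$. Testing with $\eta=\psi^s$,
$$\varepsilon\|\nabla\psi^s\|_{L^2}^2+\delta\|\psi^s\|_{L^2}^2\le\Lambda|T|^{1/2}\|\nabla\psi^s\|_{L^2},$$
so $\|\nabla\psi^s\|_{L^2}$ is bounded uniformly in $s$ and $\psi\in W^{2,2}(T)$.

*Hölder continuity of $\nabla\psi$.* Let $s\to0$ along a suitable sequence. Translations are continuous in $L^2$, so $A^s\to A:=Du(p+\nabla\psi)$ a.e., boundedly, while $\nabla\psi^s\rightharpoonup\nabla\partial_k\psi$ weakly in $L^2$. By dominated convergence $(A^s)^T\nabla\eta\to A^T\nabla\eta$ strongly in $L^2$, so we may pass to the limit in (6): $w=\partial_k\psi\in W^{1,2}$ is a weak solution of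
$$-\operatorname{div}(A\nabla w)+\delta w=\operatorname{div}(Ae_k),$$
where $A$ is bounded, measurable and uniformly elliptic, and $Ae_k\in L^\infty$. By the De Giorgi–Nash–Moser theorem (Gilbarg–Trudinger, Thm 8.22, which does not require $A$ to be symmetric), $w$ is Hölder continuous. This holds for each $k$, so $\nabla\psi\in C^\alpha$ for some $\alpha\in(0,1)$.

*Classical solution.* Since $u$ is smooth with bounded derivative and $p+\nabla\psi\in W^{1,2}_{loc}$, the chain rule gives $u(p+\nabla\psi)\in W^{1,2}_{loc}$ with derivative $Du(p+\nabla\psi)(I+D^2\psi)$ a.e. Its trace is $\operatorname{tr}\big(e(p+\nabla\psi)(I+D^2\psi)\big)$, because $I+D^2\psi$ is symmetric. So the weak equation says that $\psi\in W^{2,2}$ satisfies a.e.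
$$e_{ij}(p+\nabla\psi)\,\psi_{ij}=\delta\psi-\operatorname{tr}e(p+\nabla\psi).$$
Read this as a linear equation for $\psi$: its coefficients are uniformly elliptic and $C^\alpha$, and its right-hand side is $C^\alpha$. By Gilbarg–Trudinger, Thm 9.19 (a $W^{2,p}_{loc}$ strong solution, $1<p<\infty$, of a uniformly elliptic equation with $C^{0,\alpha}$ coefficients and right-hand side is $C^{2,\alpha}_{loc}$), applied with $p=2$, $\psi\in C^{2,\alpha}$. So (4) holds pointwise.

**Step 2: $h$ is convex.** This makes the trace control the whole matrix. We use a maximum principle for the convexity defect at midpoints. Consider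
$$\mathcal C(p,q)=h\big(\tfrac{p+q}2\big)-\tfrac12h(p)-\tfrac12h(q)=-\tfrac18|p-q|^2+\psi\big(\tfrac{p+q}2\big)-\tfrac12\psi(p)-\tfrac12\psi(q).$$
It is continuous, invariant under $(p,q)\mapsto(p+l,q+l)$ for $l\in L\mathbb Z^n$, and tends to $-\infty$ as $|p-q|\to\infty$, because $\psi$ is bounded. So it attains its maximum $M_0$ at some $(p,q)$. Suppose $M_0>0$, and put $m=\frac{p+q}2$.

Differentiating in $p$ and in $q$ separately gives $\frac12\nabla h(m)-\frac12\nabla h(p)=0$ and $\frac12\nabla h(m)-\frac12\nabla h(q)=0$, so
$$\nabla h(p)=\nabla h(q)=\nabla h(m)=:\xi .$$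
For any $z$, the function $t\mapsto\mathcal C(p+tz,q+tz)$ has a maximum at $t=0$. Its second derivative there is nonpositive, so
$$D^2h(m)\le\tfrac12D^2h(p)+\tfrac12D^2h(q).$$
Take the trace against $e(\xi)\ge0$. In equation (4) the coefficient matrix depends on the point only through the gradient, so all three points $m,p,q$ involve the same matrix $e(\xi)$. Thus (4) gives $\delta\psi(m)\le\frac\delta2\psi(p)+\frac\delta2\psi(q)$. But
$$\psi(m)-\tfrac12\psi(p)-\tfrac12\psi(q)=M_0+\tfrac18|p-q|^2>0,$$
a contradiction. (With $\delta=0$ we would only have reached $0\le0$.) So $\mathcal C\le0$, and $h$, being continuous and midpoint convex, is convex.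

**Step 3: bounds independent of $\varepsilon$ and $\Lambda$.** Convexity of $h$ means $D^2\psi\ge-I$. Fix $p$ and $k$, and let $g(t)=\psi(p+te_k)$. It is $L$-periodic with $g''\ge-1$. By Rolle $g'$ has zeros $t_0\in[-L,0]$ and $t_1\in[0,L]$. Integrating $g''\ge-1$ over $[t_0,0]$ gives $g'(0)\ge-L$, and over $[0,t_1]$ gives $-g'(0)\ge-L$. Hence $|\partial_k\psi|\le L$ for all $k$. Any two points of $T$ have representatives whose coordinates differ by at most $L/2$, so moving one coordinate at a time gives $\operatorname{osc}\psi\le nL^2/2$.

Integrate $\operatorname{div}(u(\nabla h))=na+\operatorname{div}\mathbf a(p,\nabla\psi)=\delta\psi$ over $T$. The divergence of a periodic field integrates to zero, so $\frac1{|T|}\int_T\delta\psi=na$. Since $\psi$ differs from its mean by at most $\operatorname{osc}\psi$, and since $e\ge0$ and $D^2h\ge0$,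
$$0\le\operatorname{tr}\big(e(\nabla h)D^2h\big)=\delta\psi\le\tau_\delta:=na+\tfrac12\delta nL^2. \tag{7}$$

Let $\tilde h=h-\frac1{|T|}\int_T\psi$. Then $|\tilde h-\frac12|p|^2|\le nL^2/2$. The Legendre transform reverses inequalities and fixes $\frac12|\cdot|^2$, so $f_\delta:=\tilde h^*$ is finite and convex, with
$$\big|f_\delta(x)-\tfrac12|x|^2\big|\le\tfrac12nL^2. \tag{8}$$

**Step 4: domination.** We want to compute $D^2f_\delta$ as the inverse of $D^2h$, but $D^2h$ may be degenerate. So we add a small quadratic term first. For $\eta\in(0,1]$ let $h_\eta=\tilde h+\frac\eta2|p|^2$. Then $h_\eta\in C^2$ and $D^2h_\eta\ge\eta I$. For each $x$ the function $p\mapsto h_\eta(p)-\langle x,p\rangle$ is strictly convex and coercive, so it has exactly one critical point $P(x)$. By the inverse function theorem $P=(\nabla h_\eta)^{-1}$ is $C^1$. For $f_\eta:=h_\eta^*$ we have $f_\eta(x)=\langle x,P(x)\rangle-h_\eta(P(x))$. Differentiating, the terms with $DP$ cancel because $\nabla h_\eta(P(x))=x$, and $\nabla f_\eta=P$. So $f_\eta\in C^2$ and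
$$D^2f_\eta(x)=(S+\eta I)^{-1},\qquad p=\nabla f_\eta(x),\quad S=D^2h(p)\ge0,\quad\nabla h(p)=x-\eta p .$$

Put $E=e(x-\eta p)=e(\nabla h(p))$. By (7), $\operatorname{tr}(E^{1/2}SE^{1/2})=\operatorname{tr}(ES)\le\tau_\delta$. The matrix $E^{1/2}SE^{1/2}$ is nonnegative, so each eigenvalue is at most the trace: $E^{1/2}SE^{1/2}\le\tau_\delta I$, that is, $S\le\tau_\delta E^{-1}$. Also $E\le\Lambda I$ gives $I\le\Lambda E^{-1}$. So $S+\eta I\le(\tau_\delta+\eta\Lambda)E^{-1}$, and inverting,
$$D^2f_\eta(x)\ \ge\ \frac{e\big(x-\eta\nabla f_\eta(x)\big)}{\tau_\delta+\eta\Lambda}. \tag{9}$$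
This is the wished-for Hessian bound with a shifted argument. To remove the shift, note that $|h_\eta(p)-\frac{1+\eta}2|p|^2|\le nL^2/2$ gives $\big|f_\eta(x)-\frac{|x|^2}{2(1+\eta)}\big|\le nL^2/2$. So the $f_\eta$ are bounded on each ball uniformly in $\eta\le1$, and by convexity so are their gradients. As $e$ is continuous and periodic, it is uniformly continuous. Hence $e(z-\eta\nabla f_\eta(z))-e(z)\to0$ uniformly for $z$ in a fixed ball as $\eta\downarrow0$.

Let $X,Y$ lie in a fixed ball and integrate (9) along $[Y,X]$. Using $v^TDu\,v=v^Te\,v$,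
$$f_\eta'(X;X-Y)+f_\eta'(Y;Y-X)=\langle\nabla f_\eta(X)-\nabla f_\eta(Y),X-Y\rangle\ge\frac{\langle u(X)-u(Y),X-Y\rangle-o(1)|X-Y|^2}{\tau_\delta+\eta\Lambda}$$
as $\eta\downarrow0$. Since $f_\eta(x)=\sup_p\{\langle x,p\rangle-\tilde h(p)-\frac\eta2|p|^2\}$ increases to $f_\delta(x)$ as $\eta\downarrow0$, Lemma 7 (U) gives (3) for $f_\delta$ with $\tau_\delta$ in place of $na$. Note that $\Lambda$ has disappeared in the limit.

Finally let $\delta\to0$. By (8) and Lemma 7 (C), $f_\delta\to f$ locally uniformly along a sequence, with $|f-\frac12|x|^2|\le\frac12nL^2\le nL^2$. Since $\tau_\delta\to na$, (U) gives (3). $\square$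

## 7. Lipschitz maps that are linear outside a ball

The next step removes periodicity and smoothness, at the price of information only in a ball.

**Proposition 9.** Let $v:\mathbb R^n\to\mathbb R^n$ be Lipschitz and monotone with $v(x)=ax$ for $|x|\ge\rho$, where $a,\rho>0$. Then there is a finite convex $f$ with $|f(x)-\frac12|x|^2|\le9n\rho^2$ such that (3) holds with $u=v$ for all $|X|,|Y|\le\rho$.

*Proof.* **Step 1: periodize.** Let $N=v-ax$, which vanishes outside $\bar B_\rho$. Put $L=3\rho$ and $\tilde u(x)=ax+\sum_{k\in\mathbb Z^n}N(x-Lk)$. The balls $\bar B_\rho(Lk)$ are at mutual distance at least $\rho$, so a ball of radius less than $\rho/2$ meets at most one of them. On such a small ball $\tilde u$ equals either $ax$ or $ax+N(x-Lk)=v(x-Lk)+aLk$, and is monotone there. This local monotonicity is enough: divide a segment $[Y,X]$ by points $z_0=Y,\dots,z_m=X$ into $m$ equal pieces so short that consecutive points lie in a common small ball. Then $\langle\tilde u(z_{i+1})-\tilde u(z_i),\frac{X-Y}m\rangle\ge0$ for each $i$. Summing, $\langle\tilde u(X)-\tilde u(Y),X-Y\rangle\ge0$, so $\tilde u$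 is monotone on $\mathbb R^n$.

**Step 2: smooth.** Let $u_j=\tilde u*\rho_{1/j}+\frac1jx$ with an even smooth mollifier $\rho_{1/j}$. Evenness means that mollification does not change the linear part, so $u_j=(a+\frac1j)x+{}$(an $L\mathbb Z^n$-periodic map). The map $\tilde u*\rho_{1/j}$ is smooth and monotone, hence has nonnegative symmetrized gradient, and so the symmetrized gradient of $u_j$ is $\ge\frac1jI$. Moreover $u_j\to\tilde u$ locally uniformly.

**Step 3: pass to the limit.** Proposition 8 for $u_j$ gives convex $f_j$ with $|f_j-\frac12|x|^2|\le nL^2=9n\rho^2$ and (3) with constant $\frac1{n(a+1/j)}$. Pass to a convergent subsequence by (C) and use (U). On $\bar B_\rho$ only the term $k=0$ is present, so $\tilde u=v$ there. $\square$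

## 8. Truncation and Yosida approximation

Let $u$ be maximal monotone and $R\in\mathbb N$, $R\ge1$. We now produce from $u$ a map to which Proposition 9 applies, keeping the part of the graph with $|x|,|y|\le R$.

**Step 1: replace $u$ by $2x$ far out.** Let
$$\Gamma=\{(x,y):y\in u(x),\ |x|\le R,\ |y|\le R\}\cup\{(x,2x):|x|\ge2R\}.$$
This graph is monotone. Only a mixed pair needs checking. If $|x_1|,|y_1|\le R$ and $|x_2|=r\ge2R$, then
$$\langle2x_2-y_1,x_2-x_1\rangle\ge2r^2-2rR-R(r+R)\ge r^2-\tfrac32Rr\ge0 .$$
The second inequality is $r^2-\frac32Rr-R^2=(r-2R)(r+\frac R2)\ge0$. Let $\bar u$ be a maximal monotone extension of $\Gamma$. If $|x|>2R$ and $y\in\bar u(x)$, then for every $w$ and all small $s>0$ the pair $(x+sw,2(x+sw))$ lies in $\Gamma$, so $\langle2(x+sw)-y,w\rangle\ge0$. Letting $s\to0$, $\langle2x-y,w\rangle\ge0$ for all $w$. So $\bar u(x)=\{2x\}$ for $|x|>2R$.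

**Step 2: make it single-valued and Lipschitz.** Let $0<\lambda\le\frac18$. By Minty's theorem $I+\lambda\bar u$ is onto $\mathbb R^n$. If $y_i\in\bar u(x_i)$, monotonicity gives $|x_1-x_2|^2\le\langle x_1-x_2,(x_1+\lambda y_1)-(x_2+\lambda y_2)\rangle$. So $J_\lambda=(I+\lambda\bar u)^{-1}$ is a single-valued $1$-Lipschitz map on all of $\mathbb R^n$. Put
$$u_\lambda=\frac{I-J_\lambda}\lambda .$$

**Example.** On $\mathbb R$, take the filled-in sign function in place of $\bar u$. Then $J_\lambda(x)=0$ for $|x|\le\lambda$ and $J_\lambda(x)=x-\lambda\operatorname{sgn}x$ otherwise. So $u_\lambda(x)=x/\lambda$ for $|x|\le\lambda$ and $u_\lambda(x)=\operatorname{sgn}x$ beyond: the vertical segment has been tilted to slope $1/\lambda$. The value $y\in[-1,1]$ taken by the multivalued map at $0$ is taken by $u_\lambda$ at $\lambda y$.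

**Lemma 10.** For $0<\lambda\le\frac18$:

1. $u_\lambda$ is Lipschitz and monotone, and $u_\lambda(x+\lambda y)=y$ whenever $y\in\bar u(x)$.
2. If $|x|\ge3R$, then $u_\lambda(x)=a_\lambda x$ with $a_\lambda=\frac2{1+2\lambda}\le2$.
3. If $|X|\le3R$, then $|u_\lambda(X)|\le18R$.

*Proof.* (1) If $y\in\bar u(x)$ then $J_\lambda(x+\lambda y)=x$, and the formula follows. As $J_\lambda$ is Lipschitz, so is $u_\lambda$. Write two arbitrary points as $x_i+\lambda y_i$ with $y_i\in\bar u(x_i)$. Then
$$\langle y_1-y_2,\,(x_1+\lambda y_1)-(x_2+\lambda y_2)\rangle=\langle y_1-y_2,x_1-x_2\rangle+\lambda|y_1-y_2|^2\ge0 .$$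
(2) Put $z=x/(1+2\lambda)$. Then $|z|\ge3R/1.25=2.4R>2R$, so $\bar u(z)=\{2z\}$. As $x=z+\lambda\cdot2z$, (1) gives $u_\lambda(x)=2z=a_\lambda x$.
(3) Let $u_\lambda(X)\ne0$, $\omega=u_\lambda(X)/|u_\lambda(X)|$ and $z=X+6R\omega$. Then $3R\le|z|\le9R$. Monotonicity for the pair $z,X$, divided by $6R$, gives $|u_\lambda(X)|=\langle u_\lambda(X),\omega\rangle\le\langle u_\lambda(z),\omega\rangle\le2\cdot9R=18R$. $\square$

**Step 3: the dominating functions.** By Lemma 10, Proposition 9 applies with $v=u_\lambda$, $\rho=3R$, $a=a_\lambda\le2$. It gives finite convex $f_\lambda$ with $|f_\lambda-\frac12|x|^2|\le81nR^2$. Since the pairing on the right of (3) is nonnegative, we may replace $\frac1{na_\lambda}$ by the smaller number $\frac1{2n}$: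
$$f_\lambda'(X;X-Y)+f_\lambda'(Y;Y-X)\ge\frac1{2n}\langle u_\lambda(X)-u_\lambda(Y),X-Y\rangle\qquad(|X|,|Y|\le3R). \tag{10}$$
Neither the constant $\frac1{2n}$ nor the bound on $f_\lambda$ depends on $\lambda$, although the Lipschitz constant of $u_\lambda$ may blow up like $1/\lambda$. By (C), $f_\lambda\to f^R$ locally uniformly along a sequence $\lambda\to0$, with $f^R$ finite, convex, and
$$\big|f^R(x)-\tfrac12|x|^2\big|\le81nR^2. \tag{11}$$

## 9. The width inequality and the proof of Theorem 3

We must now read off the thickness of $u(x)$ at a single point $x$ from the two-point inequality (10). In the limit $\lambda\to0$ the two points should come together at $x$, but they must approach through places where $u_\lambda$ remembers two given values $p,q\in u(x)$. Lemma 10 (1) says where these are: $u_\lambda(x+\lambda q)=q$ and $u_\lambda(x+\lambda p)=p$. We also cannot simply evaluate $u$ at $x\pm tv$, because these points may lie outside $\operatorname{Dm}u$. The map $u_\lambda$ is defined everywhere.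

**Lemma 11 (width inequality).** If $|x|\le R$, $p,q\in u(x)$, $|p|,|q|\le R$ and $v\in\mathbb R^n$, then
$$(f^R)'(x;v)+(f^R)'(x;-v)\ \ge\ \frac1{2n}\langle q-p,v\rangle. \tag{12}$$

*Proof.* The case $v=0$ is trivial, and by homogeneity we may take $|v|=1$. Let $0<t\le R$ and
$$X=x+\lambda q+tv,\qquad Y=x+\lambda p-tv ,$$
so that $|X|,|Y|\le R+\frac R8+R\le3R$. Since $(x,p),(x,q)\in\Gamma$, we have $p,q\in\bar u(x)$, hence $u_\lambda(x+\lambda q)=q$ and $u_\lambda(x+\lambda p)=p$. Monotonicity of $u_\lambda$ between $X$ and $x+\lambda q$, whose difference is $tv$, gives $\langle u_\lambda(X),v\rangle\ge\langle q,v\rangle$. Between $Y$ and $x+\lambda p$ it gives $\langle u_\lambda(Y),v\rangle\le\langle p,v\rangle$. As $X-Y=2tv+\lambda(q-p)$, and $|u_\lambda(X)-u_\lambda(Y)|\le36R$ by Lemma 10 (3),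
$$\langle u_\lambda(X)-u_\lambda(Y),X-Y\rangle\ge2t\langle q-p,v\rangle-\lambda\cdot36R\cdot2R .$$
Insert this in (10) and let $\lambda\to0$ along the sequence with $t$ fixed. Then $X\to x+tv$, $Y\to x-tv$, $X-Y\to2tv$, and (U) gives
$$(f^R)'(x+tv;2tv)+(f^R)'(x-tv;-2tv)\ge\tfrac tn\langle q-p,v\rangle .$$
Divide by $2t$ and let $t\downarrow0$. The right derivative of a finite convex function of one variable is right-continuous. Apply this to $s\mapsto f^R(x+sv)$ and to $s\mapsto f^R(x-sv)$, whose right derivatives at $s=t$ are $(f^R)'(x+tv;v)$ and $(f^R)'(x-tv;-v)$. The limit is (12). $\square$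

*Proof of Theorem 3.* **Step 1: one function for all $R$.** Let
$$f=\sum_{R\ge1}c_Rf^R,\qquad c_R=2^{-R}(1+81nR^2)^{-1}.$$
By (11), $c_R|f^R(x)|\le2^{-R}\big(\frac12|x|^2+1\big)$. So the series converges locally uniformly, $f$ is finite and convex, and so is $f-c_Rf^R$ for each $R$.

**Step 2: comparing directions.** Let $x\in\operatorname{Dm}u$ and $p,q\in u(x)$. Choose an integer $R\ge\max(1,|x|,|p|,|q|)$. Since $g'(x;v)+g'(x;-v)\ge0$ for the convex function $g=f-c_Rf^R$, (12) gives
$$f'(x;v)+f'(x;-v)\ge\tfrac{c_R}{2n}\langle q-p,v\rangle\qquad\forall v .$$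
Let $v\perp\operatorname{dir}\partial f(x)$. By (1) the left side is $0$, so $\langle q-p,v\rangle\le0$. This holds for all $p,q\in u(x)$ (with $R$ depending on them, which does no harm). Exchanging $p$ and $q$, $\langle q-p,v\rangle=0$, that is, $v\perp\operatorname{dir}u(x)$. Hence $\operatorname{dir}u(x)\subset\operatorname{dir}\partial f(x)$, and so $\dim\partial f(x)\ge\dim u(x)$. $\square$

With Proposition 2 this proves Corollary 4: the conjecture holds for all $n$, all $k$ and all maximal monotone $u$.

## 10. Two-point domination and the converse construction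

*Proof of Theorem 5.* Here we use (10) at two different points. Let $y_i\in u(x_i)$ with $|x_i|,|y_i|\le R$. Then $y_i\in\bar u(x_i)$, so for $X_i=x_i+\lambda y_i$ we have $|X_i|\le3R$ and $u_\lambda(X_i)=y_i$. By (10),
$$f_\lambda'(X_1;X_1-X_2)+f_\lambda'(X_2;X_2-X_1)\ge\frac1{2n}\langle y_1-y_2,X_1-X_2\rangle .$$
Let $\lambda\to0$ along the sequence, so that $X_i\to x_i$. By (U) the inequality holds for $f^R$ at $x_1,x_2$. Put $\varphi=2nf^R$. By (11), $|\varphi-n|x|^2|\le2n\cdot81nR^2=162n^2R^2$. $\square$

*Proof of Theorem 6.* (a)⇒(b) is Theorem 3, and (b)⇒(c) is Proposition 2. It remains to prove (c)⇒(a). We build a convex function with a ridge along each given surface and add these functions up.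

**Step 1: one surface.** Let the $i$-th surface ($i\ge1$) be, in its orthogonal coordinates $(x',x'')\in\mathbb R^{n-k}\times\mathbb R^k$, the graph $x''_j=a_j(x')-b_j(x')$, $j\le k$, with $a_j,b_j$ finite and convex (depending on $i$). Put
$$F_i(x)=\sum_{j=1}^k\max\{x''_j+b_j(x'),\,a_j(x')\},$$
which is finite and convex. At points of the graph the two entries of each maximum agree. In a direction $(0,v'')$ the first entry has slope $v''_j$ and the second has slope $0$, so the $j$-th maximum has one-sided derivative $\max\{v''_j,0\}$. Adding the opposite direction,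
$$F_i'(x;(0,v''))+F_i'(x;-(0,v''))=\sum_{j=1}^k|v''_j| .$$
For instance, with $n=2$, $k=1$ and the line $\{x''=0\}$, $F=\max\{x'',0\}$ has a ridge along the line.

**Step 2: all surfaces.** Let
$$f=\sum_i\frac{2^{-i}}{1+\sup_{B_i}|F_i|}F_i ,$$
where $B_i$ is the ball of radius $i$ centered at $0$. On a ball of radius $r$ the terms with $i\ge r$ are at most $2^{-i}$ in absolute value, so the series converges uniformly on bounded sets. Thus $f$ is finite and convex, and $f$ minus any single term is also convex. Hence at every point $x$ of the $i$-th surface $f'(x;v)+f'(x;-v)>0$ for all $v=(0,v'')\ne0$ in the $i$-th coordinates. By (1), $(\operatorname{dir}\partial f(x))^\perp$ meets the $k$-dimensional space $\{0\}\times\mathbb R^k$ only in $0$. So it has dimension at most $n-k$, and $\dim\partial f(x)\ge k$. Therefore $A\subset\Sigma^k(\partial f)$, and $u=\partial f$ is maximal monotone by Rockafellar's theorem. $\square$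

**Remark (maximality is not needed).** Let $u$ be any monotone map and $\hat u$ a maximal monotone extension. The values of $\hat u$ are convex, so $\operatorname{conv}u(x)\subset\hat u(x)$, and
$$\{x\in\operatorname{Dm}u:\ \dim\operatorname{conv}u(x)\ge k\}\subset\Sigma^k(\hat u).$$
By Corollary 4 this set, too, is covered by countably many (c-c)-surfaces of codimension $k$.
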